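# Linear codes with the Kerdock parameters have dimension at most $2r+1$

## 1. A guess from two small cases, and what $r=1$ and $r=3$ say about it

Let $r\ge 3$ be odd. The binary Kerdock code $\mathcal K(r+1)$ is a nonlinear binary code of length $2^{r+1}$ with $2^{2(r+1)}$ codewords and minimum Hamming distance $2^r-2^{(r-1)/2}$. It can be described as the image of a $\mathbb Z_4$-linear code under the Gray map, which sends $0\mapsto 00$, $1\mapsto 01$, $2\mapsto 11$, $3\mapsto 10$ in each coordinate; for instance $(0,1,2,3)\mapsto 00\,01\,11\,10$. We shall use nothing about $\mathcal K(r+1)$ except its three parameters.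

For $r=3$ and $r=5$ it is known that the Kerdock code has at least twice as many codewords as any linear binary code of the same length and minimum distance. The problem, taken from "A new series of $\mathbb{Z}_4$-linear codes of high minimum Lee distance derived from the Kerdock codes", is whether this holds for every odd $r\ge 3$. Two confirmed cases suggest the guess "yes". Since a linear code has $2^k$ words, the guess says: *a linear code with these parameters never has dimension $2r+2$ or more; its dimension is at most $2r+1$.*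

It is convenient to fix, for the whole talk,
$$m=r+1,\qquad q=2^{m/2},\qquad n=q^2=2^m,\qquad d=2^{m-1}-2^{m/2-1}=\frac{q^2-q}{2}.$$
Here $m$ is even, and $m\ge 4$ means $q\ge 4$. The Kerdock code has $2^{2m}=q^4$ words, and the guess reads $k\le 2m-1$.

Try the formula first outside its range, at $r=1$. Then $m=2$, $n=4$, $d=1$. The whole space $\mathbb F_2^4$ is linear of minimum distance $1$ and has dimension $4=2m$. So the inequality $k\le 2m-1$ is false at $m=2$, and any proof must use $m\ge 4$ somewhere. We will see that it does so on its very last line.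

Now $r=3$: $m=4$, $q=4$, $n=16$, $d=6$, and the guess is that no linear code of length $16$ and minimum distance at least $6$ has dimension $8$. Two textbook bounds come to mind.

The sphere-packing bound: delete one coordinate to get length $15$ and minimum distance at least $5$. Balls of radius $2$ are disjoint and contain $1+15+105=121$ words, so $2^k\le 32768/121<271$, and $k\le 8$.

The Griesmer bound: a linear code of length $n$, dimension $k$ and minimum distance at least $d$ satisfies $n\ge\sum_{i=0}^{k-1}\lceil d/2^i\rceil$. For $k=8$ and $d=6$ the sum is $6+3+2+1+1+1+1+1=16$, which is allowed, and for $k=9$ it is $17$. Again $k\le 8$.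

Both bounds miss by exactly one. For larger $m$ the Griesmer bound is much worse. For $0\le i\le m/2-1$ the number $d/2^i=2^{m-1-i}-2^{m/2-1-i}$ is an integer; for $m/2\le i\le m-1$ the subtracted term lies in $(0,\frac12]$, so the ceiling is $2^{m-1-i}$; for $i\ge m$ the ceiling is $1$. For $k\ge m$ the sum is therefore $(q^2-1)-(q-1)+(k-m)$, and the bound says $k\le m+q$. Since $q\ge m$, it never excludes $k=2m$.

The guess is nevertheless right.

**Theorem A.** Every linear $[2^m,k]$ code with minimum distance $\ge d$, $m\ge 4$ even, has $k\le 2m-1=2r+1$.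

Consequently, for every odd $r\ge3$, the code $\mathcal K(r+1)$, with $2^{2r+2}$ codewords, has at least twice as many codewords as any linear binary code of length $2^{r+1}$ and minimum distance at least $2^r-2^{(r-1)/2}$. The theorem also covers linear codes of any length $\le 2^m$, because one may append zero coordinates without changing dimension or distances.

## 2. Signs in place of weights

For a word $c$ of length $n$ put
$$x(c)=\sum_{l=1}^n(-1)^{c_l}=n-2\,\mathrm{wt}(c).$$
Then $-n\le x(c)\le n$, and $x(c)=n$ only for $c=0$, $x(c)=-n$ only for the all-one word $\mathbf 1$. The condition $\mathrm{wt}(c)\ge d$ is the same as $x(c)\le n-2d=q$. So a linear code has minimum distance $\ge d$ exactly when $x(c)\le q$ for all its nonzero words.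

**Definition (Krawtchouk polynomials).** Let $K_i$ be the $i$-th elementary symmetric function of the $n$ signs $(-1)^{c_1},\dots,(-1)^{c_n}$, that is, $K_i=\sum_{|I|=i}(-1)^{\sum_{l\in I}c_l}$, with $K_0=1$.

Multiply $K_i$ by $x=\sum_l(-1)^{c_l}$. A sign with $l\notin I$ turns the product over $I$ into the product over $I\cup\{l\}$, and each $(i+1)$-set arises $i+1$ times. A sign with $l\in I$ cancels, and each $(i-1)$-set arises $n-(i-1)$ times. Hence
$$xK_i=(i+1)K_{i+1}+(n-i+1)K_{i-1}.$$
In particular each $K_i$ is a polynomial in $x$. Apply this rule repeatedly, starting from $K_1=x$. First $x^2=2K_2+n$. Then $x^3=2(3K_3+(n-1)K_1)+nK_1$. Then $x^4=6(4K_4+(n-2)K_2)+(3n-2)(2K_2+n)$. Collecting terms,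
$$x=K_1,\quad x^2=2K_2+n,\quad x^3=6K_3+(3n-2)K_1,\quad x^4=24K_4+(12n-16)K_2+3n^2-2n. \tag{1}$$

Why use the basis $K_i$? Because its sums over a code cannot be negative. Let $C$ be linear, and let $B_i$ be the number of words of weight $i$ in the dual code $C^\perp$. For a fixed set $I$, the map $c\mapsto \sum_{l\in I}c_l$ is linear on $C$. Its signs sum to $|C|$ if the indicator word of $I$ lies in $C^\perp$, and to $0$ otherwise. Therefore
$$\sum_{c\in C}K_i(x(c))=|C|\,B_i\ \ge 0 . \tag{2}$$
For example, let $n=4$ and $C=\{0000,1111\}$. Then $x=\pm4$, $K_2=(16-4)/2=6$ on both words, and the sum is $12=2\cdot 6$. Indeed $C^\perp$ is the even-weight code, which has six words of weight $2$.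

For an arbitrary, possibly nonlinear, code one sums over pairs:
$$\sum_{c,c'\in C}K_i(x(c-c'))=\sum_{|I|=i}\Big(\sum_{c\in C}(-1)^{\sum_{l\in I}c_l}\Big)^2\ge 0 . \tag{3}$$
Suppose $g=\sum_i g_iK_i$ with $g_i\ge 0$ for all $i\ge 1$. The term $i=0$ contributes $|C|g_0$ and $|C|^2g_0$ respectively, so
$$\sum_{c\in C}g(x(c))\ge |C|\,g_0\ \ (C\text{ linear}),\qquad \sum_{c,c'\in C}g(x(c-c'))\ge |C|^2g_0\ \ (C\text{ any code}). \tag{4}$$

## 3. Three quartic polynomials, and how far they reach

The sensible approach is now this: choose $g$ with nonnegative coefficients and with $g\le 0$ on $[-n,q]$. Then only the diagonal terms of (4) can be positive, and $|C|\le g(n)/g_0$.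

Which $g$? If $x(c)$ took only multiples of $q$ as values, a good choice would vanish at $q,0,-q,-n$:
$$F(x)=x(x^2-q^2)(x+q^2)=x^4+q^2x^3-q^2x^2-q^4x .$$
But $F>0$ on $(-q,0)$; for example with $q=4$, $F(-2)=(-2)(-12)(14)=336$. A polynomial that is safe on all of $[-n,q]$ comes from moving the zero at $0$ to $-q$:
$$f(x)=(x-q)(x+q)^2(x+q^2)=x^4+(q^2+q)x^3+(q^3-q^2)x^2-q^3(q+1)x-q^5 .$$
On $[-n,q]$ we have $x-q\le0$, $(x+q)^2\ge0$, $x+q^2\ge0$, so $f\le 0$ there. A third choice, for codes symmetric under complementation, is $h(x)=x^2(x^2-q^2)$.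

We need their expansions. With $n=q^2$ in (1):
$$\begin{aligned}
f&=24K_4+6(q^2+q)K_3+(2q^3+10q^2-16)K_2+2(q^2+q)(q^2-1)K_1+2q^2(q^2-1),\\
F&=24K_4+6q^2K_3+(10q^2-16)K_2+2q^2(q^2-1)K_1+2q^2(q^2-1),\\
h&=24K_4+(10q^2-16)K_2+2q^2(q^2-1).
\end{aligned}\tag{5}$$
To check $f$: the constant is $3q^4-2q^2+(q^3-q^2)q^2-q^5=2q^4-2q^2$. The $K_1$-coefficient is $(q^2+q)(3q^2-2)-q^3(q+1)=(q^2+q)(2q^2-2)$. The $K_2$-coefficient is $12q^2-16+2(q^3-q^2)$. For $F$: the constant is $3q^4-2q^2-q^4$, the $K_1$-coefficient is $q^2(3q^2-2)-q^4$, and the $K_2$-coefficient is $12q^2-16-2q^2$. For $h=x^4-q^2x^2$ the constant and the $K_2$-coefficient are the same as for $F$. All coefficients in (5) are nonnegative, and all three constants are equal to $2q^2(q^2-1)$. The values at $n=q^2$ are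
$$f(n)=2q^5(q-1)(q+1)^2=2q^5(q^2-1)(q+1),\qquad F(n)=2q^6(q^2-1),\qquad h(\pm n)=q^6(q^2-1). \tag{6}$$

**Theorem B (arbitrary, possibly nonlinear, codes).** Let $m\ge4$ be even and let $C$ be any binary code of length $n=2^m$ with minimum distance $\ge d$.

1. $|C|\le n^2+n^{3/2}$. So $\mathcal K(m)$ is within a factor $1+2^{-m/2}$ of optimal among all binary codes.
2. If $C$ is closed under complementation, or all distances in $C$ are divisible by $q/2=2^{m/2-1}$, then $|C|\le n^2=|\mathcal K(m)|$.

**Proof of part 1.** For $c\ne c'$ we have $x(c-c')\in[-n,q]$, where $f\le 0$. So (4) gives $|C|^2\cdot 2q^2(q^2-1)\le |C|f(n)$, and by (6) $|C|\le q^3(q+1)=n^2+n^{3/2}$. Dividing by $q^4$ gives the factor $1+1/q$.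

**Proof of part 2, divisible distances.** Now $x(c-c')=n-2\,\mathrm{dist}(c,c')$ is a multiple of $q$. For $c\ne c'$ it lies in $q\mathbb Z\cap[-q^2,q]$. There $F\le0$: it vanishes at $q,0,-q$, and for $-q^2\le x\le -2q$ we have $x<0$, $x^2-q^2>0$, $x+q^2\ge0$. So (4) gives $|C|\le F(n)/(2q^2(q^2-1))=q^4$.

**Proof of part 2, complementation-closed.** For each $c$ there are exactly two $c'$ with $x(c-c')=\pm n$, namely $c$ and its complement. For every other $c'$, both $c'$ and its complement are at distance $\ge d$ from $c$. Hence $|x(c-c')|\le q$ and $h\le 0$. So (4) gives $|C|^2\cdot 2q^2(q^2-1)\le |C|\cdot 2q^6(q^2-1)$, that is, $|C|\le q^4$. $\blacksquare$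

For a linear code, part 1 gives $2^k\le q^4+q^3<2q^4=2^{2m+1}$, so $k\le 2m$. Once more we miss by one, and now the reason is clear. The Kerdock code has $q^4=2^{2m}$ words and the required distance. So no inequality that is valid for all codes of this length and minimum distance can exclude size $2^{2m}$. We must use that $C$ is a vector space, and use it beyond (2).

## 4. Excluding dimension $8$ in length $16$

Let us see what linearity can add when $m=4$, $q=4$. Suppose $C$ is linear of length $16$, dimension $8$, and minimum distance at least $6$. Then $|C|=256$ and $x(c)\le 4$ for $c\ne0$.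

*Odd weights.* By (6), $f(16)=153600$, while $|C|f_0=256\cdot480=122880$. Since $f\le 0$ at the nonzero words, (4) says that $\sum_{c\neq 0}|f(x(c))|\le 153600-122880=30720$. So there is a budget, and each word of odd weight spends part of it. Such a word has $x\equiv 2\pmod 4$, so $x\in\{2,-2,-6,-10,-14\}$. There $|f(x)|=|x-4|(x+4)^2(x+16)$ equals $1296$, $336$, $400$, $3024$, $3600$ respectively. Here linearity enters: weight modulo $2$ is a linear function on $C$, so if one odd weight occurs, exactly $128$ words have odd weight. They cost at least $128\cdot 336=43008>30720$. So all weights are even, that is, $4\mid x(c)$.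

*Large weights.* Now $F$ is safe. Since $F(16)=122880=256\cdot 480$, the budget for $F$ is zero. As $F(-8)=-3072$ and $F(-12)=-6144$, these values do not occur, and $x(c)\in\{4,0,-4,-16\}$ for $c\ne0$.

*The subspace trap.* Let $Z$ be the set of words with $x\in\{0,\pm16\}$. From $x^2=2K_2+16$ we get $\sum x^2\ge 256\cdot16=4096$. At most two words have $x^2=256$, so $512+16(256-|Z|)\ge4096$, and $|Z|\le 32$. A subspace $U$ maximal among those with $U\cap Z=\{0\}$ satisfies $U+Z=C$ (proved in general below), so $\dim U\ge 3$. Take a $3$-dimensional subspace $U'$ of $U$. Its seven nonzero words have $x=\pm4$, so the average of $x$ over $U'$ is $(16+4\sigma)/8=(4+\sigma)/2$ with $\sigma$ odd. But this average is a sum over coordinates of the average sign, and for a linear code each such average is $0$ or $1$. So it is an integer, a contradiction.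

For larger $m$ the last two parts will carry over. The first must be strengthened: we need $q\mid x(c)$, hence weights divisible by $q/2$, a growing power of $2$. Weight modulo $4$ or $8$ is not a linear function on $C$, so "exactly half the words" is no longer available.

## 5. Weights modulo powers of two are polynomials of low degree

The replacement for "half the words" is a statement about polynomials over $\mathbb F_2$.

**Lemma 1 (minimum distance of Reed–Muller codes).** Let $0\le j\le N$. A function $p:\mathbb F_2^N\to\mathbb F_2$ that is given by a polynomial of degree at most $j$ and is not identically $0$ takes the value $1$ at least $2^{N-j}$ times.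

**Proof.** Replacing $a_i^2$ by $a_i$, we may take the polynomial multilinear. Induct on $N$. If $j=N$ (in particular if $N=0$) the claim is only that $p$ takes the value $1$ somewhere, which holds. Let $j\le N-1$ and write $p=p_0+a_Np_1$, where $p_0,p_1$ do not involve $a_N$, $\deg p_0\le j$ and $\deg p_1\le j-1$. On the half $a_N=0$ the function is $p_0$; on the half $a_N=1$ it is $p_0+p_1$. If neither is identically zero, each takes the value $1$ at least $2^{N-1-j}$ times, for a total of $2^{N-j}$. If one of them is identically zero, the other one equals $p_1$ and is not identically zero (if $p_0=0$ the other is $p_1$; if $p_0+p_1=0$ then $p_0=p_1$). So $j\ge1$, and since $\deg p_1\le j-1$ it takes the value $1$ at least $2^{(N-1)-(j-1)}=2^{N-j}$ times. $\blacksquare$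

**Lemma 2.** Let $C$ be a linear code with basis $g_1,\dots,g_k$, let $j\ge1$, and suppose $2^{j-1}$ divides all weights in $C$. Then $P(c)=\mathrm{wt}(c)/2^{j-1}\bmod 2$ is a polynomial of degree at most $j$ over $\mathbb F_2$ in the coordinates $a_1,\dots,a_k$ of $c=\sum a_ig_i$.

For $j=1$ this is the linearity of weight mod $2$. For $j=2$ and $k=2$, look at $\mathrm{wt}(a_1g_1+a_2g_2)=a_1\mathrm{wt}(g_1)+a_2\mathrm{wt}(g_2)-2a_1a_2\,|\mathrm{supp}\,g_1\cap\mathrm{supp}\,g_2|$: half of it, mod $2$, is a quadratic polynomial when all weights are even.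

**Proof.** For bits $b_1,\dots,b_k\in\{0,1\}$, their sum mod $2$, as an integer in $\{0,1\}$, is $\frac12\big(1-\prod_i(1-2b_i)\big)=\sum_{\emptyset\ne I}(-2)^{|I|-1}\prod_{i\in I}b_i$. Apply this in each coordinate $l$ with $b_i=a_ig_{i,l}$ and add over $l$. For $a\in\{0,1\}^k$ this gives
$$\mathrm{wt}\Big(\sum a_ig_i\Big)=\sum_{\emptyset\ne I}w_I\prod_{i\in I}a_i,\qquad w_I=(-2)^{|I|-1}\Big|\bigcap_{i\in I}\mathrm{supp}\,g_i\Big| .\tag{7}$$
Taking $a$ to be the indicator of a set $J$ gives $\mathrm{wt}(\sum_{i\in J}g_i)=\sum_{\emptyset\ne I\subseteq J}w_I$. By Möbius inversion $w_I=\sum_{J\subseteq I}(-1)^{|I|-|J|}\,\mathrm{wt}(\sum_{i\in J}g_i)$. This is an integer combination of weights, so every $w_I$ is divisible by $2^{j-1}$. Divide (7) by $2^{j-1}$ and reduce mod $2$: the coefficients become $w_I/2^{j-1}\bmod 2$. If $|I|\ge j+1$, then $2^j$ divides $(-2)^{|I|-1}$, hence $w_I$, and the coefficient is $0$. So only sets with $|I|\le j$ remain. $\blacksquare$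

Together: if all weights are divisible by $2^{j-1}$ but not all by $2^j$, then at least a fraction $2^{-j}$ of the words of $C$ violate the divisibility. The fraction shrinks as $j$ grows. What saves the argument is that each violation then costs more: such an $x(c)$ is at distance at least $2^j$ from the zeros of $f$. The next section shows that the two effects balance.

## 6. Proof of Theorem A

Suppose the theorem fails. Passing to a subcode, let $C$ be linear of length $n$, dimension exactly $2m$, so $|C|=q^4$, and minimum distance $\ge d$. Then $x(c)\le q$ for all $c\in C\setminus\{0\}$.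

**Step 1: a budget for $|f|$.** This step bounds the total of $|f(x(c))|$ over nonzero words. By (4) and (5), $\sum_{c\in C}f(x(c))\ge q^4\cdot 2q^2(q^2-1)$. For $c\ne0$ we have $x(c)\in[-n,q]$ and $f(x(c))\le0$. Hence, by (6),
$$\sum_{0\ne c\in C}|f(x(c))|\le f(n)-2q^6(q^2-1)=2q^5(q^2-1)(q+1-q)=2q^5(q^2-1)<2q^7. \tag{8}$$

**Step 2: every $x(c)$ is divisible by $q$.** This step confines $x(c)$ to the points where $F$ is safe. All $x(c)=n-2\,\mathrm{wt}(c)$ are even. We show: *if $1\le j\le m/2-1$ and $2^j\mid x(c)$ for all $c\in C$, then $2^{j+1}\mid x(c)$ for all $c\in C$.* Starting from $j=1$ and ending with $j=m/2-1$, this gives $q=2^{m/2}\mid x(c)$.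

Assume the hypothesis for $j$. Since $2^j\mid n$, we get $2^j\mid 2\,\mathrm{wt}(c)$, so $2^{j-1}$ divides all weights. By Lemma 2 the function $P(c)=\mathrm{wt}(c)/2^{j-1}\bmod2$ is a polynomial of degree $\le j$ in $2m$ coordinates. Suppose $P$ is not identically $0$. By Lemma 1, $P(c)=1$ for at least $2^{2m-j}=q^4/2^j$ words, and none of these is $0$ because $P(0)=0$.

Put $t=2^j$, so $2\le t\le q/2$. Let $P(c)=1$ and $x=x(c)$. Then $2\,\mathrm{wt}(c)$ is an odd multiple of $t$. Both $q$ and $n=q^2$ are divisible by $2t$, since $2t\le q$ are powers of $2$. So $x\equiv t\pmod{2t}$. The numbers $q-x$, $x+q$ and $x+q^2$ are therefore all $\equiv t\pmod{2t}$, hence of absolute value at least $t$. As $-q^2\le x\le q$, this means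
$$x\le q-t,\qquad |x+q|\ge t,\qquad x\ge -q^2+t .$$
We claim that $|f(x)|\ge 2tq^3$. There are two cases.

*Case $-q+t\le x\le q-t$.* Write $|f(x)|=(q-x)(q+x)\cdot(q+x)\cdot(x+q^2)$. Here $(q-x)(q+x)=q^2-x^2\ge q^2-(q-t)^2=t(2q-t)$, then $q+x\ge t$, and $x+q^2\ge q^2-q+t$. So $|f(x)|\ge t\cdot t(2q-t)(q^2-q+t)$. The function $s\mapsto s(2q-s)$ is increasing for $s\le q$, and $t\ge2$, so $t(2q-t)\ge 4(q-1)$. Hence
$$t(2q-t)(q^2-q+t)\ge4(q-1)(q^2-q+2)=4q^3-8q^2+12q-8=2q^3+\big(2q^2(q-4)+12q-8\big)\ge2q^3,$$
because $q\ge4$.

*Case $x=-y$ with $q+t\le y\le q^2-t$.* Now $|f(x)|=(y+q)(y-q)^2(q^2-y)=(y^2-q^2)\cdot(y-q)(q^2-y)$. The first factor is at least $(q+t)^2-q^2=t(2q+t)$. The product $(y-q)(q^2-y)$ is concave in $y$ and equals $t(q^2-q-t)$ at both endpoints $y=q+t$ and $y=q^2-t$, so it is at least $t(q^2-q-t)$ in between. So $|f(x)|\ge t\cdot t(2q+t)(q^2-q-t)$. From $t\ge 2$ we have $t(2q+t)\ge4(q+1)$, and from $t\le q/2$ we have $q^2-q-t\ge q^2-\frac32q$. Hence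
$$t(2q+t)(q^2-q-t)\ge4(q+1)\left(q^2-\tfrac32q\right)=4q^3-2q^2-6q=2q^3+2q(q^2-q-3)\ge2q^3 .$$

This proves the claim. At least $q^4/t$ words each contribute at least $2tq^3$ to the left side of (8), which is therefore at least $2q^7$: the factors $t$ cancel. This contradicts (8). So $P\equiv0$, all weights are divisible by $2^j$, and since $2^{j+1}\mid n$, all $x(c)$ are divisible by $2^{j+1}$.

**Step 3: for $c\ne0$, $x(c)\in\{0,q,-q,-q^2\}$.** This step removes the remaining multiples of $q$. By (4), (5) and (6), $\sum_{c\in C}F(x(c))\ge q^4\cdot2q^2(q^2-1)=F(n)$. The word $c=0$ contributes $F(n)$, so $\sum_{c\ne0}F(x(c))\ge0$. For $c\ne0$, Step 2 gives $x(c)\in q\mathbb Z$ with $-q^2\le x(c)\le q$. There $F\le0$: it vanishes at $q,0,-q$, and for $-q^2\le x\le-2q$ we have $x<0$, $x^2-q^2>0$, $x+q^2\ge0$. So every $F(x(c))$ with $c\ne0$ is $0$. The zeros of $F$ are $0,q,-q,-q^2$.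

**Step 4: a large subspace on which $x=\pm q$.** This step produces the subspace whose existence will be absurd. Let
$$Z=\{c\in C:\ x(c)/q\ \text{is even}\}.$$
Since $q$ is even, $0\in Z$, because $x(0)/q=q$. A word outside $Z$ has $x=\pm q$. On $Z$ we have $x=0$, except for $c=0$ and possibly $c=\mathbf1$, where $x^2=q^4$. By (1) and (2), $\sum_{c\in C}x(c)^2=q^4(q^2+2B_2)\ge q^6$. So
$$2q^4+q^2(q^4-|Z|)\ge q^6,\qquad\text{that is,}\qquad |Z|\le2q^2=2^{m+1}.$$

Let $U$ be a subspace of $C$ that is maximal subject to $U\cap Z=\{0\}$. We show $C=U+Z$, where $U+Z$ is the set of sums $u+z$. If $v\in C$ were not in $U+Z$, then $(v+U)\cap Z=\emptyset$, because $v+u=z$ would give $v=u+z$. Also $v\notin U$, because $0\in Z$. Then $U+\langle v\rangle=U\cup(v+U)$ would be a larger subspace meeting $Z$ only in $0$. So $C=U+Z$. With $s=\dim U$ this gives $2^{2m}=|C|\le|U|\,|Z|\le2^s2^{m+1}$, hence $s\ge m-1\ge1$.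

**Step 5: such a subspace has dimension at most $m/2$.** This step is an integrality argument. Consider
$$\frac1{|U|}\sum_{c\in U}x(c)=\sum_{l=1}^n\ \frac1{|U|}\sum_{c\in U}(-1)^{c_l}.$$
For each coordinate $l$ the map $c\mapsto c_l$ is linear on $U$, so the inner average is $1$ if all words of $U$ vanish at $l$, and $0$ otherwise. The total is the number of coordinates in which all words of $U$ vanish, an integer. On the other hand, $x(0)=q^2$ and every nonzero word of $U$ lies outside $Z$, so $\sum_{c\in U}x(c)=q^2+q\sigma=q(q+\sigma)$, where $\sigma$ is a sum of $2^s-1$ terms $\pm1$. As $s\ge1$, the number of terms is odd, so $\sigma$ is odd. As $q$ is even, $q+\sigma$ is odd. Integrality says $2^s\mid q(q+\sigma)$, hence $2^s\mid q=2^{m/2}$, that is, $s\le m/2$.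

Combining Steps 4 and 5, $m-1\le m/2$, so $m\le2$. This contradicts $m\ge4$. $\blacksquare$

At $m=2$ nothing is contradictory, as it must be. For $C=\mathbb F_2^4$ and $q=2$ we have $x(c)\in\{\pm4,\pm2,0\}$, $Z$ is the set of the $8=2^{m+1}$ words of even weight, and $U=\{0,c\}$ with $c$ of odd weight has dimension $1=m-1=m/2$.

## 7. Codes from the form $yz$, and a sharp bound for divisible codes

How close to $2m-1$ can a linear code come? The subspace argument of Steps 4 and 5 applies to codes of any dimension once $x$ takes only the values $0,\pm q,\pm n$, and then it gives a sharp answer.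

**Theorem C (a sharp linear bound, and sharpness of Theorem A at $r=3$).** Let $m\ge4$ be even.

1. Let $C$ be a linear code of length $2^m$ with minimum distance $\ge d$ that contains $\mathbf1$ and has all weights divisible by $2^{m/2-1}$. Then $\dim C\le\frac{3m}2+1$.
2. This bound is attained for every even $m\ge4$. Consequently the maximal dimension $k_{\max}(m)$ of a linear code of length $2^m$ and minimum distance $\ge d$ satisfies $\frac{3m}2+1\le k_{\max}(m)\le2m-1$. For $m=4$ (i.e. $r=3$) both bounds equal $7$, so the factor $2$ is exactly attained at $r=3$ and cannot be increased in a statement valid for all $r$.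
3. If $C$ is linear with minimum distance $\ge d$, $\mathbf1\notin C$, and no word of $C$ has weight $>n-d$, then $\dim C\le2m-2$.

**Proof of part 1.** The aim is to rerun Steps 4 and 5 with $k=\dim C$ in place of $2m$. Let $c\in C$, $c\ne0,\mathbf1$. Both $c$ and $c+\mathbf1$ are nonzero words of $C$, and $x(c+\mathbf1)=-x(c)$, so $|x(c)|\le q$. Weights are multiples of $q/2$, so $x(c)=q^2-2\,\mathrm{wt}(c)$ is a multiple of $q$. Hence $x(c)\in\{0,\pm q\}$. Let $Z=\{c\in C:x(c)/q\text{ even}\}$. It contains $0$ and $\mathbf1$, where $x^2=q^4$, and $x=0$ on the rest of $Z$. Therefore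
$$2q^4+q^2(2^k-|Z|)=\sum_{c\in C}x(c)^2=2^k(q^2+2B_2)\ge2^kq^2,$$
and $|Z|\le2q^2=2^{m+1}$. Let $U$ be a subspace maximal subject to $U\cap Z=\{0\}$. The argument of Step 4 gives $C=U+Z$, so $2^k\le2^{\dim U}2^{m+1}$ and $\dim U\ge k-m-1$. If $U=0$, then trivially $\dim U\le m/2$. If $U\ne0$, its nonzero words have $x=\pm q$, and Step 5 applies word for word and gives $\dim U\le m/2$. So $k\le\frac{3m}2+1$.

**Proof of part 2.** We need a code that attains the bound. Let $t=m/2$, let $L=\mathbb F_{2^t}$ with trace $\mathrm{Tr}:L\to\mathbb F_2$, and index the $2^m$ coordinates by $(y,z)\in L^2$. Recall that $\sum_{z\in L}(-1)^{\mathrm{Tr}(\alpha z)}$ is $2^t$ for $\alpha=0$ and $0$ for $\alpha\ne0$. Consider the words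
$$\mathrm{Tr}(\lambda yz+ay+bz)+\epsilon,\qquad \lambda,a,b\in L,\ \epsilon\in\mathbb F_2 .$$
They form a linear code, the image of a linear map from a space of dimension $3t+1$. For each of them
$$x=(-1)^\epsilon\sum_{y\in L}(-1)^{\mathrm{Tr}(ay)}\sum_{z\in L}(-1)^{\mathrm{Tr}((\lambda y+b)z)} .$$
If $\lambda\ne0$, the sum over $z$ vanishes unless $\lambda y=b$, which holds for exactly one $y$, so $x=\pm2^t=\pm q$. If $\lambda=0$, the double sum is a product of a sum over $y$ and a sum over $z$, so $x=0$ unless $a=b=0$, in which case $x=(-1)^\epsilon n$. A word is zero only if $x=n$, which forces $\lambda=a=b=0$ and $\epsilon=0$. So distinct parameters give distinct words, and the dimension is $3t+1=\frac{3m}2+1$.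

All $x$-values lie in $\{0,\pm q,\pm n\}$, and $x=n$ only for the zero word. So nonzero words have $x\le q$, hence weight $\ge d$. For $\lambda\ne0$ one of the two choices of $\epsilon$ gives $x=q$, so the minimum distance is exactly $d$. The code contains $\mathbf1$ (take $\epsilon=1$ and the rest $0$), and since $x\in q\mathbb Z$ and $n=q^2$, the weights $(n-x)/2$ are divisible by $q/2=2^{m/2-1}$. So the bound of part 1 is attained.

This code gives the lower bound for $k_{\max}(m)$, and Theorem A gives the upper bound. For $m=4$ they are $6+1=7$ and $8-1=7$: a linear code with $128$ words exists against the $256$ words of $\mathcal K(4)$, and the ratio is exactly $2$. (For $m=6$, that is $r=5$, they are $10$ and $11$.)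

**Proof of part 3.** We enlarge $C$ and apply Theorem A. Since $\mathbf1\notin C$, the code $C+\langle\mathbf1\rangle$ has dimension $\dim C+1$. Its new words $c+\mathbf1$ have weight $n-\mathrm{wt}(c)\ge d$ by assumption, so its minimum distance is $\ge d$. Theorem A gives $\dim C+1\le2m-1$. $\blacksquare$
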